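
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Every uniform Ditkin algebra is a strong Ditkin algebra}


\begin{abstract}
Ditkin's condition at a character $\phi$ of a uniform algebra asks that each function $f$ vanishing at $\phi$ be a limit of products $fg$, where $g$ vanishes near $\phi$; the functions $g$ may depend on $f$, and their norms are not controlled. We prove that this condition already produces a single net of such functions $g$, of norm at most $1$, that works for all $f$ at once. Hence every uniform algebra that is a Ditkin algebra is a strong Ditkin algebra. The main step concerns an arbitrary closed subalgebra $M$ of $C(X)$: if $f\in\overline{fM}$ for every $f\in M$, then $M$ has an approximate identity in its closed unit ball. The proof studies a weighted distance from $1$ to $M$. If the conclusion fails, near-extremal functions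 for this distance are used to build a sequence in $M$, and an averaging argument finds an infinite linear combination $f$ of this sequence with $f\notin\overline{fM}$.
\end{abstract}

\section{The question and the results}

\subsection*{Definitions}
Throughout, $X$ is a nonempty compact Hausdorff space and $\|\cdot\|$ is the uniform norm on $C(X)$. A \emph{uniform algebra} on $X$ is a closed subalgebra of $C(X)$ that contains the constants and separates the points of $X$. We regard a uniform algebra $A$, via the Gelfand transform, as a uniform algebra on its character space $\Phi_A$, so that $\phi(f)=f(\phi)$ for $f\in A$ and $\phi\in\Phi_A$. Put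
\begin{align*}
M_\phi&=\{f\in A:\ f(\phi)=0\},\\
J_\phi&=\{f\in A:\ f\text{ vanishes on a neighborhood of }\phi\text{ in }\Phi_A\}.
\end{align*}
Let $M$ be a closed subalgebra of $C(X)$ and $J\subseteq M$. We say that $J$ \emph{contains an approximate identity for $M$} if there is a net $(e_\alpha)$ in $J$ with $\|fe_\alpha-f\|\to0$ for every $f\in M$. The approximate identity is \emph{bounded} if $\sup_\alpha\|e_\alpha\|<\infty$, and \emph{contractive} if $\|e_\alpha\|\le1$ for all $\alpha$. If $J=M$, we say that $M$ \emph{has} such an approximate identity.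

The algebra $A$ is \emph{normal} if for every closed $F\subseteq\Phi_A$ and every $\phi\in\Phi_A\setminus F$ there is $f\in A$ with $f=0$ on a neighborhood of $F$ and $f(\phi)=1$. It is \emph{strongly regular at $\phi$} if $J_\phi$ is dense in $M_\phi$, and \emph{strongly regular} if this holds at every $\phi$. The two notions to be compared are the following.
\begin{itemize}
\item $A$ satisfies \emph{Ditkin's condition at $\phi$} if $f\in\overline{fJ_\phi}$ for every $f\in M_\phi$, where $fJ_\phi=\{fg:\ g\in J_\phi\}$. It is a \emph{Ditkin algebra} if it is normal and satisfies Ditkin's condition at every $\phi\in\Phi_A$.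
\item $A$ is a \emph{strong Ditkin algebra} if it is normal and, for every $\phi\in\Phi_A$, $J_\phi$ contains a bounded approximate identity for $M_\phi$.
\end{itemize}

\subsection*{The question}
A strong Ditkin algebra is a Ditkin algebra: if $(e_\alpha)\subseteq J_\phi$ is an approximate identity for $M_\phi$, then $f=\lim fe_\alpha\in\overline{fJ_\phi}$. The question, posed in \cite{note}, is whether the converse holds for uniform algebras.

The two conditions look far apart. Ditkin's condition treats one function $f$ at a time; the multiplier $g$ with $fg\approx f$ depends on $f$, and its norm may grow as the error tends to $0$. It is not even immediate that one multiplier can serve two functions. Nor does the uniform boundedness principle apply, since there is no one net of multipliers to apply it to. It is also known that some uniform algebras are strongly regular but not strong Ditkin algebras, and that there are strong Ditkin uniform algebras other than $C(X)$. So both answers are conceivable. We show that the answer is yes.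

\begin{theorem}\label{thm:main}
A uniform algebra is a Ditkin algebra if and only if it is a strong Ditkin algebra.
\end{theorem}

The equivalence holds one character at a time, normality plays no role, and the approximate identity can be taken to be contractive.

\begin{theorem}\label{thm:point}
Let $A$ be a uniform algebra and $\phi\in\Phi_A$. The following are equivalent:
\begin{enumerate}
\item[(i)] $A$ satisfies Ditkin's condition at $\phi$;
\item[(ii)] $J_\phi$ contains a bounded approximate identity for $M_\phi$;
\item[(iii)] $J_\phi$ contains a contractive approximate identity for $M_\phi$;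
\item[(iv)] $A$ is strongly regular at $\phi$, and $\phi$ is a strong boundary point: for every neighborhood $U$ of $\phi$ in $\Phi_A$ there is $p\in A$ with $p(\phi)=1=\|p\|$ and $|p|<1$ on $\Phi_A\setminus U$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} follows by applying (i)$\Leftrightarrow$(ii) at every $\phi\in\Phi_A$. Since $fJ_\phi\subseteq fM_\phi$, Ditkin's condition implies that $f\in\overline{fM_\phi}$ for all $f\in M_\phi$, a condition that no longer mentions $J_\phi$. The heart of the matter is a theorem about this condition.

\begin{theorem}\label{thm:alg}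
Let $M$ be a closed subalgebra of $C(X)$, not assumed to contain the constants or to separate points. The following are equivalent:
\begin{enumerate}
\item[(a)] $f\in\overline{fM}$ for every $f\in M$;
\item[(b)] $M$ has a bounded approximate identity;
\item[(c)] $M$ has a contractive approximate identity.
\end{enumerate}
If these fail, then $\{f\in M:\ f\notin\overline{fM}\}$ is dense in $M$.
\end{theorem}

\begin{example}\label{ex:disc}
Let $A$ be the disc algebra, that is, the functions continuous on the closed unit disc $\overline{\mathbb D}$ and analytic in $\mathbb D$; here $\Phi_A=\overline{\mathbb D}$.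

At $\phi=0$ condition (a) fails: if $m(0)=0$, then $\|z-zm\|=\|1-m\|\ge|1-m(0)|=1$ by the maximum principle, so $z\notin\overline{zM_0}$.

At $\phi=1$ condition (c) holds, with
\[
e_n(z)=\Bigl(\frac{1-z}{2}\Bigr)^{1/n}\qquad\text{(principal branch)}.
\]
Indeed $\|e_n\|\le1$ and $e_n(1)=0$, while $e_n\to1$ uniformly off each neighborhood of $1$; and near $1$ we have $|f(e_n-1)|\le2|f|$, which is small if $f(1)=0$. Ditkin's condition nevertheless fails at $1$, because $J_1=\{0\}$. As $1$ is a strong boundary point (take powers of $p(z)=\frac{1+z}2$, or $p$ itself), strong regularity cannot be dropped from (iv). This reflects a division of labor: Theorem~\ref{thm:alg} handles the existence of approximate identities, and strong regularity moves them into $J_\phi$. The functions $e_n$ will reappear in Section~\ref{sec:flat}, composed with elements of a general algebra.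
\end{example}

\subsection*{Plan}
Section~\ref{sec:dist} expresses (a), (b) and (c) through one quantity, the weighted distance $d(w)$, and Section~\ref{sec:flat} shows which values of $d$ give (c). Section~\ref{sec:model} explains the proof of (a)$\Rightarrow$(c) in a model case, where an extremal function exists. Sections~\ref{sec:fill} and~\ref{sec:average} treat the general case, and Section~\ref{sec:point} proves Theorem~\ref{thm:point}. Section~\ref{sec:remarks} contains complements.

We use the Riesz theorem: the dual of $C(X)$ is the space of regular complex Borel measures $\mu$ on $X$, with norm $|\mu|(X)$, where $|\mu|$ is the total variation measure. We also use that a character $\phi$ of a unital Banach algebra satisfies $|\phi(h)|\le\|h\|$. In integrals, a quotient with positive numerator and zero denominator has the value $+\infty$.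

\section{A weighted distance}\label{sec:dist}

Let $M\subseteq C(X)$ be a closed subalgebra. If $1\in M$, then (a), (b) and (c) all hold, with approximate identity $1$. \emph{From here until the proof of Theorem~\ref{thm:alg} in Section~\ref{sec:average} we assume $1\notin M$} and put
\[
A=\mathbb C1\oplus M,\qquad \phi(\lambda1+m)=\lambda\quad(\lambda\in\mathbb C,\ m\in M).
\]
Then $A$ is a closed unital subalgebra of $C(X)$, and $\phi$ is a character of $A$ with kernel $M$, so $|\phi(h)|\le\|h\|$ for $h\in A$. The elements $h\in A$ with $\phi(h)=1$ are exactly the functions $1-m$, $m\in M$.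

For a continuous function $w:X\to[0,\infty)$, called a \emph{weight}, put
\[
d(w)=\inf\{\|hw\|:\ h\in A,\ \phi(h)=1\}=\inf_{m\in M}\|w-wm\|.
\]
Thus $d(w)$ is the distance from $w$ to the subspace $wM$ of $C(X)$. For $c>0$ we have $d(cw)=c\,d(w)$, and by homogeneity
\begin{equation}\label{eq:hom}
\|hw\|\ge d(w)\,|\phi(h)|\qquad(h\in A).
\end{equation}

\subsection*{What the distance measures}
Since $\|f-fm\|=\||f|(1-m)\|$, we have for $f\in M$
\begin{equation}\label{eq:a-d}
f\in\overline{fM}\iff d(|f|)=0 .
\end{equation}
Several functions correspond to a maximum: if $v=\max_i|f_i|$ over finitely many $f_i$, then $\max_i\|f_i-f_im\|=\|v(1-m)\|$. A bound on $1-m$ corresponds to a maximum with a constant: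
\begin{equation}\label{eq:max-d}
\|\max(v,\tau)(1-m)\|=\max\bigl(\|v(1-m)\|,\ \tau\|1-m\|\bigr)\qquad(\tau>0).
\end{equation}
Let $\mathcal V$ be the set of all weights $v=\max(|f_1|,\dots,|f_n|)$ with $n\ge1$ and $f_1,\dots,f_n\in M$. If $M$ has an approximate identity bounded by $C$, then \eqref{eq:max-d} gives $d(\max(v,\tau))\le(1+C)\tau$ for all $v\in\mathcal V$ and $\tau>0$. In the other direction, $d(\max(v,\tau))$ is never less than $\tau$, because
\begin{equation}\label{eq:lower}
w\ge\tau>0\ \Longrightarrow\ \|hw\|\ge\tau\|h\|\ge\tau|\phi(h)|\ \ (h\in A)\ \Longrightarrow\ d(w)\ge\tau .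
\end{equation}
We shall prove that under (a) this smallest possible value is always taken:
\begin{equation}\label{eq:flat}
d(\max(v,\tau))=\tau\qquad\text{for all }v\in\mathcal V\text{ and }\tau>0 .
\end{equation}

\subsection*{Duality}
A lower bound for $d(w)$ is certified by a measure.

\begin{lemma}\label{lem:dual}
If $d(w)>0$, there is a regular complex Borel measure $\mu$ on $X$ with $|\mu|(X)=1$ and
\[
\int hw\,d\mu=d(w)\,\phi(h)\qquad(h\in A).
\]
\end{lemma}

\begin{proof}
Since the distance from $w$ to $wM$ is $d(w)>0$, the Hahn--Banach theorem gives a functional of norm $1$ on $C(X)$ that vanishes on $wM$ and takes the value $d(w)$ at $w$. Let $\mu$ be the measure representing it. If $h=\phi(h)1+m$ with $m\in M$, then $\int hw\,d\mu=\phi(h)\int w\,d\mu+\int mw\,d\mu=\phi(h)\,d(w)$.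
\end{proof}

\section{The smallest distance gives contractive approximate identities}\label{sec:flat}

\begin{proposition}\label{prop:flat}
Suppose \eqref{eq:flat} holds.
\begin{enumerate}
\item[(1)] For all $v\in\mathcal V$, $\tau>0$ and $c\in(0,1)$ there is $k\in A$ with $\|k\|\le1$, $\|kv\|\le\tau$ and $\phi(k)=c$.
\item[(2)] $M$ has a contractive approximate identity.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) As $\tau/c>\tau=d(\max(v,\tau))$, there is $h\in A$ with $\phi(h)=1$ and $\|h\max(v,\tau)\|\le\tau/c$. Put $k=ch$. Then $\|k\max(v,\tau)\|\le\tau$, which gives both norm estimates.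

(2) Let $k$ be as in (1), with $c$ close to $1$ and $\tau$ small. Then $k$ is small wherever $v$ is not small, and $1-k$ is nearly in $M$, since $\phi(1-k)=1-c$. But $1-k$ may have norm close to $2$. Halving it gives norm at most $1$ but the value $\frac12$ where $k=0$, and a root moves $\frac12$ back toward $1$. So, as in Example~\ref{ex:disc}, let $\psi_n(z)=\bigl(\frac{1-z}2\bigr)^{1/n}$, with the principal branch and $\psi_n(1)=0$. For $|z|\le1$ the number $\frac{1-z}2$ has nonnegative real part, zero only at $z=1$, and modulus at most $1$; hence $\psi_n$ is continuous on $\overline{\mathbb D}$, analytic in $\mathbb D$ and bounded by $1$. It is a uniform limit of polynomials on $\overline{\mathbb D}$ (approximate $\psi_n(z)$ by $\psi_n(rz)$ with $r<1$ close to $1$, and this by its Taylor polynomials). Therefore, if $k\in A$ and $\|k\|\le1$, then $\psi_n\circ k\in A$, $\|\psi_n\circ k\|\le1$ and $\phi(\psi_n\circ k)=\psi_n(\phi(k))$.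

Let $f_1,\dots,f_r\in M$ and $\varepsilon\in(0,1)$. Put $v=\max_i|f_i|$, $R=1+\|v\|$ and $\delta=\varepsilon/(4R)$. Choose, in this order,
\begin{itemize}
\item $n$ with $|\psi_n(0)-1|=1-2^{-1/n}<\delta$;
\item $\tau\in(0,\delta)$ with $|\psi_n(z)-1|\le2\delta$ whenever $|z|\le\tau/\delta$;
\item $c\in(0,1)$ with $s:=\psi_n(c)\le\delta$.
\end{itemize}
Take $k$ from (1) and put
\[
e=\frac{\psi_n\circ k-s}{1+s}.
\]
Then $\phi(e)=0$, so $e\in M$, and $\|e\|\le1$. Let $x\in X$. If $v(x)\le\delta$, then $|f_i(x)(e(x)-1)|\le2\delta\le\varepsilon$. If $v(x)>\delta$, then $|k(x)|\le\tau/\delta$, and since $e-1=(\psi_n\circ k-1-2s)/(1+s)$,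
\[
|e(x)-1|\le|\psi_n(k(x))-1|+2s\le4\delta,\qquad |f_i(x)(e(x)-1)|\le4\delta R=\varepsilon .
\]
Thus $\|f_ie-f_i\|\le\varepsilon$ for all $i$. The functions $e$, indexed by the pairs (nonempty finite subset of $M$, $\varepsilon$) ordered by inclusion in the first entry and reverse order in the second, form the desired net.
\end{proof}

It remains to show that (a) implies \eqref{eq:flat}. Suppose \eqref{eq:flat} fails. Then we have a weight $\max(v,\tau)$ with $d(\max(v,\tau))>\tau$, and we want one $f\in M$ with $d(|f|)>0$. There are two obstacles. The constant $\tau$ is not the modulus of an element of $M$; and even when it has been replaced by such a modulus, we have a maximum of several moduli instead of one.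

\section{The idea, when the infimum is attained}\label{sec:model}

Both obstacles can be seen, and overcome by hand, in the following model case. Apart from Lemma~\ref{lem:area}, nothing in this section is used later.

Let $f_0\in M$ and $\tau>0$, let $w=\max(|f_0|,\tau)$ and $d=d(w)$, and suppose that $d>\tau$. Put $q=\tau/d<1$. \emph{Suppose moreover that the infimum defining $d$ is attained}, by $h\in A$ with $\phi(h)=1$ and $\|hw\|=d$.

\emph{Replacing the constant.} Let $\mu$ be as in Lemma~\ref{lem:dual}. Then
\[
d=\int hw\,d\mu\le\int|h|w\,d|\mu|\le d ,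
\]
and $|h|w\le d$ everywhere, so $|h|w=d$ $|\mu|$-almost everywhere. In particular $|h|=d/\tau>1$ at almost every point where $|f_0|<\tau$. So $h-1$, which is an element of $M$, is bounded away from $0$ there. Put $g=\frac{\tau^2}{d}(h-1)\in M$. At almost every point where $|f_0|<\tau$,
\[
|g|\ge\frac{\tau^2}{d}\Bigl(\frac d\tau-1\Bigr)=(1-q)\tau ,
\]
and hence, almost everywhere with respect to $|\mu|$,
\begin{equation}\label{eq:model}
(1-q)\,w\le\max(|f_0|,|g|).
\end{equation}
The extremal function thus provides the element of $M$ that fills the region where $f_0$ is too small.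

\emph{Replacing two functions by one.} We look for a combination $f=f_0+sg$, $|s|\le1$, that is not much smaller than $w$ on average. The following estimate makes this possible. Let $\lambda_0$ be area measure divided by $\pi$. Its restriction to $\overline{\mathbb D}$ is a probability measure.

\begin{lemma}\label{lem:area}
For $a,b\in\mathbb C$ with $b\ne0$,
\[
\int_{\overline{\mathbb D}}\frac{d\lambda_0(s)}{|a+sb|}\le\frac2{|b|}.
\]
\end{lemma}

\begin{proof}
The integral is $|b|^{-1}\int_{D'}|z|^{-1}d\lambda_0(z)$, where $D'$ is the closed unit disc centered at $a/b$. The discs $D'$ and $\overline{\mathbb D}$ have equal area; $|z|^{-1}\le1$ on $D'\setminus\overline{\mathbb D}$ and $|z|^{-1}\ge1$ on $\overline{\mathbb D}\setminus D'$. Hence $\int_{D'}|z|^{-1}d\lambda_0\le\int_{\overline{\mathbb D}}|z|^{-1}d\lambda_0=\frac1\pi\int_0^{2\pi}\!\int_0^1dr\,d\theta=2$.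
\end{proof}

Let $F_s=f_0+sg$. Since $|f_0|\le|F_s|+|g|$, \eqref{eq:model} gives $(1-q)w\le|F_s|+|g|$ almost everywhere. At each point where \eqref{eq:model} holds, the average over $s$ of $(1-q)w/|F_s|$ is therefore at most $1+2=3$. (If $g=0$ at the point, then $F_s=f_0\ne0$ there and the average is at most $1$.) Integrating with respect to $|\mu|$ and using Tonelli's theorem, we find $s$ such that $f=F_s$ satisfies $\int(w/|f|)\,d|\mu|\le3/(1-q)$. Then for every $m\in M$
\[
d=\int(1-m)w\,d\mu=\int(1-m)f\,\frac wf\,d\mu\le\frac3{1-q}\,\|f-fm\| .
\]
So $d(|f|)\ge\frac{(1-q)d}3>0$, and (a) fails.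

In general there is no extremal function. A near-extremal $h$ gives a version of \eqref{eq:model} only off a set of small $|\mu|$-measure, and on that set something else must be put in place of $\tau$. A smaller constant $\tau'$ serves, and the construction is then repeated with $\tau'$ in place of $\tau$. Infinitely many functions are produced, and the averaging has to treat all of them at once. The next two sections carry this out.

\section{Filling in the small values}\label{sec:fill}

The following lemma adds one function $|g|$ to the maximum and in exchange lowers the constant from $\tau$ to $\tau'$. The point is that the new lower bound $d'$ does not depend on how small $\tau'$ is.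

\begin{lemma}\label{lem:step}
Let $v$ be a weight, $\tau>0$, $w=\max(v,\tau)$, $d=d(w)$ and $q=\tau/d$. Suppose $q<1$, and let $0<\kappa<1-q$, $0<d'<\kappa d$ and $\tau'>0$. Then there is $g\in M$ with
\[
\|g\|\le2\tau\qquad\text{and}\qquad d(\max(v,|g|,\tau'))\ge d' .
\]
\end{lemma}

\begin{proof}
Let $\mu$ be as in Lemma~\ref{lem:dual} and put $\eta=1-q-\kappa\in(0,1)$. Since $d/d'>1/\kappa$, we can choose $\varepsilon$ with
\begin{equation}\label{eq:eps}
0<\varepsilon\le1-q\qquad\text{and}\qquad\frac1\kappa+\frac{\|w\|}{\tau'}\cdot\frac\varepsilon\eta\le\frac d{d'} .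
\end{equation}
Choose $h\in A$ with $\phi(h)=1$ and $\|hw\|\le(1+\varepsilon)d$.

\emph{The exceptional set.} We have $d=\int hw\,d\mu\le\int|h|w\,d|\mu|$ and $|\mu|(X)=1$, so
\[
\int\bigl((1+\varepsilon)d-|h|w\bigr)\,d|\mu|\le\varepsilon d .
\]
The integrand is nonnegative, and it is at least $\eta d$ on $P=\{|h|w<(1-\eta)d\}$. Hence $|\mu|(P)\le\varepsilon/\eta$.

\emph{The function $g$.} Put $g=\frac{\tau^2}d(h-1)\in M$. Since $|h|\le(1+\varepsilon)d/w\le(1+\varepsilon)d/\tau$, we get $\|g\|\le(1+\varepsilon)\tau+q\tau\le2\tau$. Let $w'=\max(v,|g|,\tau')$.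

\emph{Off $P$ we have $w'\ge\kappa w$.} If $v(x)\ge\tau$, then $w'(x)\ge v(x)=w(x)$, and $\kappa<1$. If $v(x)<\tau$ and $x\notin P$, then $w(x)=\tau$ and $|h(x)|\ge(1-\eta)d/\tau$, so
\[
|g(x)|\ge\frac{\tau^2}d\Bigl(\frac{(1-\eta)d}\tau-1\Bigr)=\tau(1-\eta-q)=\kappa\tau=\kappa w(x).
\]
\emph{On $P$} we have at least $w'\ge\tau'$.

\emph{Conclusion.} If $k\in A$ and $\phi(k)=1$, then, by \eqref{eq:eps},
\[
d=\Bigl|\int kw\,d\mu\Bigr|\le\int|k|w'\,\frac w{w'}\,d|\mu|\le\|kw'\|\Bigl(\frac1\kappa+\frac{\|w\|}{\tau'}\cdot\frac\varepsilon\eta\Bigr)\le\|kw'\|\,\frac d{d'} .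
\]
Thus $\|kw'\|\ge d'$ for all such $k$, that is, $d(w')\ge d'$.
\end{proof}

The hypothesis $q<1$ makes the filling possible. If $d=\tau$, then the argument only gives $|h|\approx1$ where $v<\tau$, up to a set of small measure, and $h-1$ may vanish there.

We now iterate. The first step may cost a large factor, since $q$ may be close to $1$. After it, $\tau'$ can be chosen tiny compared with $d'$. So in all later steps $q$ is as small as we like, the factors $\kappa$ are as close to $1$ as we like, and their product converges to a positive number.

\begin{lemma}\label{lem:seq}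
Suppose $d(\max(v_0,\tau_0))>\tau_0$ for some $v_0\in\mathcal V$ and $\tau_0>0$. Then there are $f_1,f_2,\dots\in M$ with $\sum_j\|f_j\|<\infty$ such that $w=\sup_j|f_j|$ is continuous and $d(w)>0$.
\end{lemma}

\begin{proof}
Put $D_0=d(\max(v_0,\tau_0))$, $\kappa_0=\frac12(1-\tau_0/D_0)$, and $\kappa_k=1-2^{-k-1}$ for $k\ge1$. Define $D_{k+1}=\kappa_k^2D_k$ for $k\ge0$. Since $\sum2^{-k-1}$ converges, the numbers $D_k$ decrease to a limit $D>0$. For $k\ge1$ fix $\tau_k>0$ with $\tau_k\le2^{-k}$ and $\tau_k\le2^{-k-2}D_k$.

We construct $g_1,g_2,\dots\in M$ with $\|g_{k+1}\|\le2\tau_k$ such that, with $v_{k+1}=\max(v_k,|g_{k+1}|)$,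
\begin{equation}\label{eq:induct}
d(\max(v_k,\tau_k))\ge D_k\qquad(k\ge0).
\end{equation}
For $k=0$, \eqref{eq:induct} holds with equality. Suppose it holds for some $k$, and let $d=d(\max(v_k,\tau_k))$ and $q=\tau_k/d$. Then $\kappa_k<1-q$: for $k=0$ because $1-\tau_0/D_0>0$, and for $k\ge1$ because $q\le\tau_k/D_k\le2^{-k-2}<2^{-k-1}=1-\kappa_k$. In particular $q<1$. Also $D_{k+1}=\kappa_k^2D_k<\kappa_kD_k\le\kappa_kd$. So Lemma~\ref{lem:step} applies with $v=v_k$, $\tau=\tau_k$, $\kappa=\kappa_k$, $d'=D_{k+1}$ and $\tau'=\tau_{k+1}$. It gives $g_{k+1}$ with $\|g_{k+1}\|\le2\tau_k$ and $d(\max(v_{k+1},\tau_{k+1}))\ge D_{k+1}$.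

Let $(f_j)$ list the finitely many functions that define $v_0$, followed by $g_1,g_2,\dots$. Then $\sum_j\|f_j\|<\infty$. Moreover $0\le w-v_k\le\sup_{j>k}\|g_j\|$ and $0\le\max(v_k,\tau_k)-v_k\le\tau_k$, so $\max(v_k,\tau_k)\to w$ uniformly, and $w$ is continuous. By \eqref{eq:hom} and \eqref{eq:induct}, $\|h\max(v_k,\tau_k)\|\ge D|\phi(h)|$ for all $h\in A$ and all $k$. Letting $k\to\infty$, we get $\|hw\|\ge D|\phi(h)|$, so $d(w)\ge D>0$.
\end{proof}

\section{Averaging, and proof of Theorem \ref{thm:alg}}\label{sec:average}

We now replace the supremum of the moduli $|f_j|$ by the modulus of one function, a combination of the $f_j$ with random coefficients. At each point $x$, the coefficient of one largest $f_j(x)$ alone makes the average in Lemma~\ref{lem:area} effective, whatever the other terms are.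

\begin{lemma}\label{lem:average}
Let $f_1,f_2,\dots\in M$ with $\sum_j\|f_j\|<\infty$, and let $w=\sup_j|f_j|$. For every $f_0\in M$ there are complex numbers $t_j$ with $|t_j|\le1$ such that $f=f_0+\sum_{j\ge1}t_jf_j$ satisfies $d(|f|)\ge\frac12d(w)$.
\end{lemma}

\begin{proof}
The weight $w$ is continuous, being a uniform limit of finite maxima. We may assume $d(w)>0$; let $\mu$ be as in Lemma~\ref{lem:dual}. Let $T=\prod_{j\ge1}\overline{\mathbb D}$ carry the product measure $\lambda$ of copies of $\lambda_0$ restricted to $\overline{\mathbb D}$. For $t\in T$ put $F_t=f_0+\sum_{j\ge1}t_jf_j$. The series converges uniformly and $M$ is closed, so $F_t\in M$. The function $(x,t)\mapsto F_t(x)$ is a pointwise limit of finite sums of products of a continuous function of $x$ and a measurable function of $t$. So it is measurable for the product $\sigma$-algebra.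

Let $w(x)>0$. Since $f_j(x)\to0$, the supremum $w(x)$ is attained: $|f_j(x)|=w(x)$ for some $j\ge1$. Integrate first in $t_j$, with the other coordinates fixed, and apply Lemma~\ref{lem:area} with $a=f_0(x)+\sum_{i\ge1,\,i\ne j}t_if_i(x)$ and $b=f_j(x)$. This gives
\[
\int_T\frac{w(x)}{|F_t(x)|}\,d\lambda(t)\le2 .
\]
The index $j$ depends on $x$, but the bound does not. By Tonelli's theorem,
\[
\int_T\int_{\{w>0\}}\frac w{|F_t|}\,d|\mu|\,d\lambda(t)\le2|\mu|(X)=2 .
\]
Since $\lambda$ is a probability measure, there is $t$ such that $f=F_t$ satisfies $\int_{\{w>0\}}\frac w{|f|}\,d|\mu|\le2$. In particular $f\ne0$ $|\mu|$-almost everywhere on $\{w>0\}$, and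
\[
d\sigma=\mathbf 1_{\{w>0,\,f\ne0\}}\,\frac wf\,d\mu
\]
defines a complex measure with $|\sigma|(X)\le2$. If $h\in A$ and $\phi(h)=1$, then
\[
d(w)=\int hw\,d\mu=\int_{\{w>0\}}hw\,d\mu=\int hf\,d\sigma\le2\|hf\| .
\]
Taking the infimum over $h$ gives $d(w)\le2\,d(|f|)$.
\end{proof}

\begin{proposition}\label{prop:dichotomy}
Let $M$ be a closed subalgebra of $C(X)$ with $1\notin M$. Then \eqref{eq:flat} holds, or $\{f\in M:\ f\notin\overline{fM}\}$ is dense in $M$.
\end{proposition}

\begin{proof}
Suppose \eqref{eq:flat} fails. By \eqref{eq:lower} there are $v_0\in\mathcal V$ and $\tau_0>0$ with $d(\max(v_0,\tau_0))>\tau_0$. Let $(f_j)_{j\ge1}$ and $w$ be as in Lemma~\ref{lem:seq}, and let $f_0\in M$ and $\delta>0$. Replacing each $f_j$ $(j\ge1)$ by $cf_j$ with $c>0$ small, we may assume $\sum_{j\ge1}\|f_j\|\le\delta$. This replaces $w$ by $cw$, and $d(cw)=c\,d(w)>0$. Lemma~\ref{lem:average} gives $f\in M$ with $\|f-f_0\|\le\delta$ and $d(|f|)>0$. By \eqref{eq:a-d}, $f\notin\overline{fM}$.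
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:alg}]
(c)$\Rightarrow$(b) is trivial, and so is (b)$\Rightarrow$(a), because $fe_\alpha\in fM$. If $1\in M$, then all three conditions hold. If $1\notin M$ and (a) holds, then the set in Proposition~\ref{prop:dichotomy} is empty, so it is not dense in $M$. Hence \eqref{eq:flat} holds, and Proposition~\ref{prop:flat}(2) gives (c). Finally, if (a)--(c) fail, then $1\notin M$, and \eqref{eq:flat} fails by Proposition~\ref{prop:flat}(2). So the second alternative in Proposition~\ref{prop:dichotomy} holds.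
\end{proof}

\begin{remark}
Sections~\ref{sec:fill} and~\ref{sec:average}, up to Lemma~\ref{lem:average}, use $M$ only as a linear subspace, closed so that the infinite sums $F_t$ stay in $M$. Multiplication in $M$ enters in two places: in the inequality $|\phi(h)|\le\|h\|$, which gives \eqref{eq:lower} and so makes $\tau$ the least possible value of $d(\max(v,\tau))$, and in the functional calculus $k\mapsto\psi_n\circ k$ of Proposition~\ref{prop:flat}. The uniform norm is used throughout, for two reasons: it depends only on the moduli of functions, and its dual consists of measures.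
\end{remark}

\section{Ditkin's condition at a point}\label{sec:point}

The following observation moves an approximate identity into a dense subspace.

\begin{lemma}\label{lem:dense}
Let $M$ be a closed subalgebra of $C(X)$ with a contractive approximate identity, and let $J$ be a dense linear subspace of $M$. Then $J$ contains a contractive approximate identity for $M$.
\end{lemma}

\begin{proof}
Let $f_1,\dots,f_r\in M$ and $\varepsilon>0$. Choose $e\in M$ with $\|e\|\le1$ and $\|f_ie-f_i\|\le\varepsilon$ for all $i$, then $e'\in J$ with $\|e'-e\|\le\varepsilon$, and put $e''=e'/(1+\varepsilon)\in J$. As $\|e'\|\le1+\varepsilon$, we have $\|e''\|\le1$ and $\|e''-e'\|\le\varepsilon$, so $\|e''-e\|\le2\varepsilon$ and $\|f_ie''-f_i\|\le\varepsilon+2\varepsilon\|f_i\|$. Index by pairs as in the proof of Proposition~\ref{prop:flat}.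
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:point}]
Take $X=\Phi_A$ and $M=M_\phi$. Then $1\notin M_\phi$ and $A=\mathbb C1\oplus M_\phi$, and the character of Section~\ref{sec:dist} is the given $\phi$.

(iii)$\Rightarrow$(ii)$\Rightarrow$(i): the first implication is trivial, and the second was shown in the introduction.

(i)$\Rightarrow$(iii): let $f\in M_\phi$. Then $f\in\overline{fJ_\phi}\subseteq\overline{fM_\phi}$, so (a) of Theorem~\ref{thm:alg} holds and $M_\phi$ has a contractive approximate identity. Since $J_\phi$ is an ideal of $A$, also $f\in\overline{fJ_\phi}\subseteq\overline{J_\phi}$, so $J_\phi$ is dense in $M_\phi$. Lemma~\ref{lem:dense} gives (iii).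

(i)$\Rightarrow$(iv): we have just seen that $A$ is strongly regular at $\phi$ and that (a) holds for $M_\phi$. By Proposition~\ref{prop:dichotomy}, \eqref{eq:flat} holds, and so does conclusion (1) of Proposition~\ref{prop:flat}. The functions $k$ given there take at $\phi$ a value $c<1$ only. We first derive functions that equal $1$ at $\phi$ and are slightly too large elsewhere, and then combine infinitely many of them.

\emph{Step 1.} For every open neighborhood $W$ of $\phi$ there is $h\in A$ with
\begin{equation}\label{eq:bump}
h(\phi)=1,\qquad\|h\|\le\tfrac54,\qquad|h|\le\tfrac14\ \text{ on }\Phi_A\setminus W .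
\end{equation}
Indeed, for each $x\in\Phi_A\setminus W$ some $f\in M_\phi$ has $f(x)\ne0$, since $A$ separates points and contains the constants. By compactness there are $v\in\mathcal V$ and $\delta>0$ with $v\ge\delta$ on $\Phi_A\setminus W$. Take $k$ from Proposition~\ref{prop:flat}(1) with $c=\frac45$ and $\tau=\frac\delta5$. Off $W$ we have $|k|\le\tau/\delta=\frac15$, so $h=k/c$ satisfies \eqref{eq:bump}.

\emph{Step 2.} Let $U$ be a neighborhood of $\phi$; shrinking it, we may assume that $U$ is open. We shall take $p=\sum2^{-n}h_n$, where $h_n$ is small off a set $W_n$ on which the earlier $h_j$ are barely larger than $1$. Then at each point only one $h_j$ can be substantially larger than $1$, and the small later terms compensate for it. Choose $h_1,h_2,\dots$ inductively so that $h_n$ satisfies \eqref{eq:bump} for $W=W_n$, where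
\[
W_n=\{x\in U:\ |h_j(x)|<1+2^{-n-2}\text{ for all }j<n\}.
\]
This is an open neighborhood of $\phi$, since $h_j(\phi)=1$. Moreover $W_1=U$ and the sets $W_n$ decrease. Put $p=\sum_{n\ge1}2^{-n}h_n\in A$. Then $p(\phi)=1$. We estimate $|p(x)|$ in three cases.
\begin{itemize}
\item If $x\in\bigcap_nW_n$, then $|h_j(x)|\le1$ for all $j$, so $|p(x)|\le1$.
\item If $x\notin U$, then $x\notin W_n$ for all $n$, so $|p(x)|\le\frac14$.
\item Otherwise there is $m\ge2$ with $x\in W_{m-1}\setminus W_m$. Then $|h_j(x)|<1+2^{-m-1}$ for $j<m-1$, $|h_{m-1}(x)|\le\frac54$, and $|h_n(x)|\le\frac14$ for $n\ge m$. We have $\sum_{j<m-1}2^{-j}=1-2^{-(m-2)}\le1$ and $\sum_{n\ge m}2^{-n}=2^{-(m-1)}$. Hence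
\begin{align*}
|p(x)|&\le(1-2^{-(m-2)})+2^{-m-1}+2^{-(m-1)}\bigl(\tfrac54+\tfrac14\bigr)\\
&=1+2^{-m}\bigl(-4+\tfrac12+3\bigr)=1-\tfrac12\,2^{-m}<1 .
\end{align*}
\end{itemize}
Thus $p(\phi)=1=\|p\|$ and $|p|<1$ off $U$.

(iv)$\Rightarrow$(i): let $f\in M_\phi$ and $\varepsilon>0$. Take $U=\{|f|<\varepsilon\}$ and $p$ as in (iv). If $U\ne\Phi_A$, then $\sup_{\Phi_A\setminus U}|p|<1$ by compactness. So for large $n$ we have $|p|^n\|f\|\le\varepsilon$ off $U$, while $|fp^n|<\varepsilon$ on $U$. Hence $e=1-p^n\in M_\phi$ satisfies $\|fe-f\|=\|fp^n\|\le\varepsilon$. By strong regularity at $\phi$ there is $e'\in J_\phi$ with $\|e'-e\|\,\|f\|\le\varepsilon$. Then $\|fe'-f\|\le2\varepsilon$, so $f\in\overline{fJ_\phi}$.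
\end{proof}

\section{Complements}\label{sec:remarks}

\begin{remark}[The bound $1$ is sharp]
Let $M$ be a closed subalgebra of $C(X)$, let $0\ne f\in M$ and choose $x\in X$ with $|f(x)|=\|f\|$. If $\|fe-f\|\le\varepsilon\|f\|$, then $|e(x)-1|\le\varepsilon$ and so $|e(x)|\ge1-\varepsilon$. Hence no approximate identity of a nonzero $M$ is bounded by a constant less than $1$.
\end{remark}

\begin{remark}[Strong regularity is not enough]
By the fact quoted in the introduction, there are strongly regular uniform algebras that are not strong Ditkin algebras. By Theorem~\ref{thm:main} they are not Ditkin algebras either. So the hypothesis that $A$ is a Ditkin algebra cannot be weakened to strong regularity.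
\end{remark}

\begin{remark}[Dichotomy]
Let $A$ be a uniform algebra and $\phi\in\Phi_A$. By Theorem~\ref{thm:alg}, either $M_\phi$ has a contractive approximate identity, or the functions $f\in M_\phi$ with $\inf_{m\in M_\phi}\|f-fm\|>0$ are dense in $M_\phi$.
\end{remark}

The method does not need the set where the functions vanish to be a single point.

\begin{corollary}
Let $A$ be a uniform algebra and $F\subseteq\Phi_A$ closed. Let $I(F)$ be the ideal of functions in $A$ that vanish on $F$, and $J(F)$ the ideal of those that vanish on a neighborhood of $F$. If $f\in\overline{fJ(F)}$ for every $f\in I(F)$, then $J(F)$ contains a contractive approximate identity for $I(F)$.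
\end{corollary}

\begin{proof}
Since $f\in\overline{fJ(F)}\subseteq\overline{fI(F)}$ for every $f\in I(F)$, Theorem~\ref{thm:alg} with $X=\Phi_A$ and $M=I(F)$ gives a contractive approximate identity in $I(F)$. Since also $f\in\overline{fJ(F)}\subseteq\overline{J(F)}$, the ideal $J(F)$ is dense in $I(F)$, and Lemma~\ref{lem:dense} applies.
\end{proof}

\begin{thebibliography}{1}
\bibitem{note} \emph{A note on strong Ditkin algebras},
\url{https://resolve.cambridge.org/core/services/aop-cambridge-core/content/view/5541AEB852CC74D19939FEF51D376485/S0004972700014428a.pdf/a-note-on-strong-ditkin-algebras.pdf}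
\end{thebibliography}

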